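\title{The minimal free resolution of a power ideal\\ and a conjecture of Postnikov and Shapiro}

\begin{abstract}
Let $X$ be a finite family of vectors spanning a vector space $V$ over a field of characteristic $0$. For each hyperplane $H$ spanned by members of $X$, raise a linear form defining $H$ to the power equal to the number of members of $X$ outside $H$, and let $J_X$ be the ideal generated by these powers. We determine the minimal graded free resolution of the quotient by $J_X$: each subspace $A$ of codimension $i$ spanned by members of $X$ contributes $|\mu(A,V)|$ generators to the $i$-th module, in the degree equal to the number of members of $X$ outside $A$. For the edge vectors of a complete multigraph this proves a conjecture of Postnikov and Shapiro on the graded Betti numbers of an ideal generated by powers of the forms $x_{i_1}+\dots+x_{i_r}$. The proof passes to the inverse system, resolves it by filtering a cochain complex on the lattice of subspaces spanned by $X$, and computes the terms by deletion and contraction.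
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Two ideals attached to a complete multigraph}

Let $\mathbb{K}$ be a field of characteristic $0$ and let $R=\mathbb{K}[x_1,\dots,x_n]$ carry the standard grading. Fix integers $l,k\ge 1$. Let $K_{n+1}^{l,k}$ be the complete graph on the vertices $0,1,\dots,n$ in which every edge between two nonzero vertices has multiplicity $k$ and every edge at $0$ has multiplicity $l$. For $1\le r\le n$ put
\[
\phi(r)=l+k(n-r),
\]
so that $\phi(1)>\phi(2)>\dots>\phi(n)>0$. If $I\subseteq\{1,\dots,n\}$ has $r$ elements, then each vertex of $I$ is joined to the complement of $I$ by $\phi(r)$ edges, and $r\phi(r)$ edges leave $I$ in total. For each nonempty $I=\{i_1,\dots,i_r\}\subseteq\{1,\dots,n\}$ these numbers define two forms of the same degree,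
\[
m_I=(x_{i_1}\cdots x_{i_r})^{\phi(r)},\qquad p_I=(x_{i_1}+\dots+x_{i_r})^{r\phi(r)},
\]
and hence two ideals $I_\phi=\langle m_I\rangle$ and $J_\phi=\langle p_I\rangle$, where $I$ runs over all nonempty subsets of $\{1,\dots,n\}$.

For a graded module $M$ let $M(-a)_d=M_{d-a}$. A graded free resolution $\cdots\to F_2\to F_1\to F_0\to M\to 0$ has modules $F_i=\bigoplus_d R(-d)^{\beta_{i,d}}$ and degree-preserving differentials. It is \emph{minimal} if all entries of the matrices of the differentials lie in $\langle x_1,\dots,x_n\rangle$. A finitely generated graded module has a minimal resolution, unique up to isomorphism, and the $\beta_{i,d}$ of that resolution are its \emph{graded Betti numbers}.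

Two results of Postnikov and Shapiro relate the two ideals. First, $R/I_\phi$ and $R/J_\phi$ have the same Hilbert series. Second, $R/I_\phi$ has a minimal graded free resolution $\cdots\to C_2\to C_1\to C_0=R$ with
\begin{equation}\label{eq:C}
C_i=\bigoplus_{l_1,\dots,l_i}R\bigl(-d(l_1,\dots,l_i)\bigr)^{\binom{n}{l_1,\dots,l_i}},
\end{equation}
where the sum runs over all integers $l_1,\dots,l_i\ge1$ with $l_1+\dots+l_i\le n$, and
\begin{gather*}
d(l_1,\dots,l_i)=l_1\phi(l_1)+l_2\phi(l_1+l_2)+\dots+l_i\phi(l_1+\dots+l_i),\\
\binom{n}{l_1,\dots,l_i}=\frac{n!}{l_1!\cdots l_i!\,(n-l_1-\dots-l_i)!}.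
\end{gather*}
Distinct tuples may give the same degree. The conjecture of Postnikov and Shapiro \cite{PS04}, stated as Conjecture~2.2.6 in \cite{IPLF}, is that the graded Betti numbers of $J_\phi$ are also given by \eqref{eq:C}.

Small cases agree with the conjecture. For $n=1$ both ideals equal $\langle x_1^l\rangle$ and $C_1=R(-l)$. For $n=2$, $l=1$, $k=2$ we have $J_\phi=\langle x_1^3,x_2^3,(x_1+x_2)^2\rangle$, while \eqref{eq:C} gives $C_1=R(-2)\oplus R(-3)^2$ and $C_2=R(-4)^2$. With $u=x_1+x_2$ and $x=x_1$ we have $x_2^3=u^3-3u^2x+3ux^2-x^3$, so $J_\phi=\langle u^2,ux^2,x^3\rangle$. The relations $x^2e_1-ue_2$ and $xe_2-ue_3$ among these three monomials have degree $4$ and are independent, and they generate all relations, because the remaining pairwise relation is $x^3e_1-u^2e_3=x(x^2e_1-ue_2)+u(xe_2-ue_3)$.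

The equality of Hilbert series makes the conjecture the natural guess but does not prove it. The Hilbert series records only the alternating sums $\sum_i(-1)^i\beta_{i,d}$, so it cannot see a summand $R(-d)$ that disappears from two consecutive modules at once. Such coincidences of degrees occur. For $n=3$, $l=3$, $k=1$ we have $\phi=(5,4,3)$ and $d(3)=9=d(1,1)$, so $R(-9)$ is a summand of both $C_1$ and $C_2$. In this case the conjecture asserts in particular that $(x_1+x_2+x_3)^9$ does not lie in the ideal generated by the $x_i^5$ and the $(x_i+x_j)^8$.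

\begin{theorem}\label{thm:PS}
For all integers $n,l,k\ge1$, the module $R/J_\phi$ has a minimal graded free resolution whose $i$-th module is the module $C_i$ of \eqref{eq:C}, for every $i$.
\end{theorem}

Thus the conjecture holds. The proof does not use the two results on $I_\phi$ quoted above.

\subsection{Power ideals of vector configurations}

The form $\sum_{i\in I}x_i$ and its exponent are both read off from the cut of the graph determined by $I$, and we shall see in Section~\ref{sec:partition} that $d(l_1,\dots,l_i)$ counts the edges joining different blocks of a partition of the vertices into $i+1$ blocks. A proof by induction should delete and contract edges, and these operations leave the class of graphs $K_{n+1}^{l,k}$. We therefore work with arbitrary vector configurations.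

Let $V$ be a $\mathbb{K}$-vector space of dimension $n<\infty$ and let $R=\operatorname{Sym}V^*$. Let $X$ be a finite family of vectors of $V$. Repetitions and zero vectors are allowed, and subfamilies are chosen by index, so that equal vectors count separately. A \emph{flat} of $X$ is a subspace spanned by a subfamily of $X$. The flats form a finite poset $L(X)$ under inclusion, with minimum $0$, maximum $\langle X\rangle$ and joins $A\vee B=A+B$; a finite poset with a minimum and with joins is a lattice. For a subspace $A\subseteq V$, let $|X\setminus A|$ be the number of members of $X$ not lying in $A$. In particular $|X\setminus 0|$ is the number of nonzero members. If $X$ spans $V$, choose for each flat $H$ of codimension $1$ a nonzero $h_H\in V^*$ vanishing on $H$, and define the \emph{power ideal}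
\[
J_X=\bigl\langle\, h_H^{\,|X\setminus H|} : H\in L(X),\ \operatorname{codim}H=1\,\bigr\rangle\subset R .
\]
The M\"obius function $\mu$ of a finite poset is defined on pairs $B\le C$ by $\mu(C,C)=1$ and
\begin{equation}\label{eq:mobius}
\sum_{B\le A\le C}\mu(A,C)=0\qquad(B<C).
\end{equation}
The value $\mu(B,C)$ depends only on the interval between $B$ and $C$.

\begin{theorem}\label{thm:main}
Let $X$ span $V$. Then $R/J_X$ has a minimal graded free resolution $0\to F_n\to\dots\to F_1\to F_0=R$ with
\[
F_i=\bigoplus_{A\in L(X),\ \operatorname{codim}A=i}R\bigl(-|X\setminus A|\bigr)^{|\mu(A,V)|},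
\]
where $\mu$ is the M\"obius function of $L(X)$. The component $R(-|X\setminus B|)^{|\mu(B,V)|}\to R(-|X\setminus A|)^{|\mu(A,V)|}$ of the differential is zero unless $B\subset A$.
\end{theorem}

The last sentence is what makes coincidences of degrees harmless: a flat properly contained in $A$ misses strictly more members of $X$ than $A$ does, so every component that can be nonzero has positive degree.

\subsection{The method}

Section~\ref{sec:partition} derives Theorem~\ref{thm:PS} from Theorem~\ref{thm:main}. The rest of the paper proves Theorem~\ref{thm:main}. We let $R$ act on $S=\operatorname{Sym}V$ by differential operators and construct the graded dual of the resolution, an exact sequence $0\to P\to E^0\to\dots\to E^n\to0$ inside which members of $X$ can be multiplied. Section~\ref{sec:plane} recalls this duality and proves the case $n=2$ by hand. In general, each flat $A$ gets an explicit submodule $N_A(X)\subseteq S$ (Section~\ref{sec:N}). These submodules are the coefficients of a cochain complex on $L(X)$ (Section~\ref{sec:cochains}), and filtering it by the codimension of the smallest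 flat of a chain produces the sequence $E^\bullet$ (Section~\ref{sec:resolution}), provided that each piece of the filtration has cohomology in one degree only. That vanishing statement, Theorem~\ref{thm:vanishing}, is the core of the argument. It also gives the Hilbert series of each piece. Freeness then costs nothing: by induction on $n$ all terms but the last are free, and the last is free by Hilbert's syzygy theorem.

\section{The partition lattice}\label{sec:partition}

\begin{proof}[Proof of Theorem~\ref{thm:PS} from Theorem~\ref{thm:main}]
Let $V^*$ have basis $x_1,\dots,x_n$, let $y_1,\dots,y_n$ be the dual basis of $V$, and put $y_0=0$. Let $X$ consist of $k$ copies of each $y_i-y_j$ $(1\le i<j\le n)$ and $l$ copies of each $y_i=y_i-y_0$. Thus $X$ has one member $\pm(y_i-y_j)$ for each edge of $K_{n+1}^{l,k}$ joining $i$ and $j$, and $X$ spans $V$ because $l\ge1$.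

\emph{The flats.} If a path of edges joins $i$ to $j$, then $y_i-y_j$ is a signed sum of the vectors of these edges. So the span of a set of edges is
\[
A_\pi=\langle y_i-y_j : i\sim_\pi j\rangle,
\]
where $\pi$ is the partition of $\{0,\dots,n\}$ into connected components. Since $k,l\ge1$, any two vertices are joined by an edge, and every partition $\pi$ arises, from the set of all edges inside its blocks. A functional $\sum c_ix_i$, with $c_0:=0$, vanishes on $A_\pi$ if and only if $c$ is constant on the blocks of $\pi$. Hence $\operatorname{codim}A_\pi$ is the number of blocks minus $1$. If $i\not\sim_\pi j$, then at least one of the blocks of $i$ and $j$, say $B$, does not contain $0$, and $\sum_{b\in B}x_b$ vanishes on $A_\pi$ but not on $y_i-y_j$. So $y_i-y_j\in A_\pi$ if and only if $i\sim_\pi j$. It follows that $A_\pi\subseteq A_{\pi'}$ if and only if $\pi$ refines $\pi'$, that $L(X)$ is the lattice of partitions of $\{0,\dots,n\}$, and that $|X\setminus A_\pi|$ is the number of edges joining different blocks of $\pi$.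

\emph{The ideal.} Flats $H$ of codimension $1$ are partitions into a nonempty set $I\subseteq\{1,\dots,n\}$ and its complement. We may take $h_H=\sum_{i\in I}x_i$, and $|X\setminus H|=r\phi(r)$ for $r=|I|$. Therefore $J_X=J_\phi$.

\emph{The multiplicities.} A flat of codimension $i$ is a partition $\pi$ with $i+1$ blocks, and the interval from $A_\pi$ to $V$ is the lattice $\Pi_{i+1}$ of partitions of the set of blocks. We compute $\mu(\hat0,\hat1)$ in $\Pi_m$ by M\"obius inversion: if $f(\sigma)=\sum_{\tau\ge\sigma}g(\tau)$ for all $\sigma$, then $g(\sigma)=\sum_{\tau\ge\sigma}\mu(\sigma,\tau)f(\tau)$. Let $q$ be a positive integer and let $g(\tau)$ be the number of maps $\{1,\dots,m\}\to\{1,\dots,q\}$ whose nonempty fibers are the blocks of $\tau$. Then $f(\sigma)=q^{|\sigma|}$ counts the maps constant on the $|\sigma|$ blocks of $\sigma$, and $g(\hat0)$ counts the injective maps. So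
\[
\sum_{\tau\in\Pi_m}\mu(\hat0,\tau)\,q^{|\tau|}=q(q-1)\cdots(q-m+1)
\]
for all positive integers $q$, hence as polynomials. The coefficient of $q$ is $\mu(\hat0,\hat1)=(-1)^{m-1}(m-1)!$. Thus $|\mu(A_\pi,V)|=i!$.

\emph{The degrees.} Match the $i!$ copies of $R(-|X\setminus A_\pi|)$ with the $i!$ orderings $B_1,\dots,B_i$ of the blocks of $\pi$ not containing $0$, and place the block of $0$ last. Put $l_j=|B_j|$ and $s_j=l_1+\dots+l_j$. A vertex of $B_j$ is joined to later blocks by $l$ edges ending at $0$ and by $k$ edges to each of the $n-s_j$ nonzero vertices outside $B_1\cup\dots\cup B_j$. Every edge between different blocks is counted once, from its earlier end, so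
\[
|X\setminus A_\pi|=\sum_{j=1}^i l_j\bigl(l+k(n-s_j)\bigr)=\sum_{j=1}^i l_j\phi(s_j)=d(l_1,\dots,l_i).
\]
There are $\binom{n}{l_1,\dots,l_i}$ sequences $(B_1,\dots,B_i)$ of disjoint subsets of $\{1,\dots,n\}$ of sizes $l_1,\dots,l_i\ge1$, and each comes from exactly one partition with one ordering. Hence $F_i=C_i$ for $0\le i\le n$, and both sides are $0$ for $i>n$.
\end{proof}

\begin{remark}
The hypotheses $k,l\ge1$ were used to obtain all partitions as flats and to make $X$ span $V$. Both are needed. If $l=0$, then $\phi(n)=0$ and $J_\phi=R$. If $k=0$, then every monomial of degree $rl$ in $r$ variables has an exponent at least $l$, so $J_\phi=\langle x_1^l,\dots,x_n^l\rangle$ has $n$ generators, whereas $C_1$ has rank $2^n-1>n$ for $n\ge2$.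
\end{remark}

\section{Inverse systems and the case of the plane}\label{sec:plane}

\subsection{Duality}

Let $S=\operatorname{Sym}V$. Each $h\in V^*$ acts on $S$ as the derivation with $v\mapsto h(v)$ for $v\in V$. These derivations commute, so $S$ is an $R$-module, and $R_eS_d\subseteq S_{d-e}$. Let $M=\bigoplus_{d\ge0}M_d$ be an $R$-module with finite-dimensional pieces and $R_eM_d\subseteq M_{d-e}$. Its \emph{graded dual} is $M^\vee=\bigoplus_d\operatorname{Hom}(M_d,\mathbb{K})$, with $\operatorname{Hom}(M_d,\mathbb{K})$ in degree $d$ and $(r\varphi)(m)=\varphi(rm)$. This is a graded $R$-module in the usual sense, the functor $(-)^\vee$ is exact, and $M^\vee$ has the same Hilbert series $\operatorname{Hilb}M=\sum_d(\dim M_d)t^d$ as $M$. The \emph{inverse system} of a homogeneous ideal $J\subseteq R$ is $J^\perp=\{f\in S: Jf=0\}$, a graded $R$-submodule of $S$.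

\begin{lemma}\label{lem:dual}
The map sending $r$ to the functional $f\mapsto(\text{constant term of }rf)$ is an isomorphism $R\cong S^\vee$ of graded $R$-modules. For a homogeneous ideal $J$, the dual of $0\to J^\perp\to S\to S/J^\perp\to0$ is $0\to J\to R\to R/J\to0$.
\end{lemma}

\begin{proof}
The map is $R$-linear because $r(r'f)=(rr')f$. In degree $d$ it is the pairing $R_d\times S_d\to\mathbb{K}$, $(r,f)\mapsto rf$. For dual bases $x_i$ of $V^*$ and $y_i$ of $V$ and exponents with $|\alpha|=|\beta|=d$, the value $x^\alpha y^\beta$ is $\prod_i\alpha_i!$ if $\alpha=\beta$ and $0$ otherwise. In characteristic $0$ the pairing is therefore perfect.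

We claim that $(J^\perp)_d$ is the orthogonal complement of $J_d$. An element of $(J^\perp)_d$ is orthogonal to $J_d$ by definition. Conversely let $f\in S_d$ be orthogonal to $J_d$ and let $j\in J_e$. If $e>d$, then $jf=0$ for degree reasons. If $e\le d$, then $r(jf)=(rj)f=0$ for all $r\in R_{d-e}$, and $jf=0$ because the pairing is perfect. Taking orthogonal complements once more, the kernel of the restriction $R=S^\vee\to(J^\perp)^\vee$ is $J$.
\end{proof}

Let $0\ne h\in V^*$, $H=\ker h$, and $b\in V\setminus H$. Then $S=\operatorname{Sym}(H)[b]$, and $h(gb^j)=j\,h(b)\,gb^{j-1}$ for $g\in\operatorname{Sym}H$. Let $\deg_hf$ be the degree of $f$ in $b$, with $\deg_h0=-\infty$. In characteristic $0$,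
\begin{equation}\label{eq:deg}
\deg_hf<a\iff h^af=0\qquad(a\ge0),
\end{equation}
so $\deg_h$ does not depend on $b$. We have $\deg_h(fg)=\deg_hf+\deg_hg$, and a nonzero vector $v$ has $\deg_hv=1$ if $h(v)\neq0$ and $\deg_hv=0$ otherwise.

Characteristic $0$ enters the proof of Theorem~\ref{thm:main} only through Lemma~\ref{lem:dual} and \eqref{eq:deg}. It cannot be dropped: for $n=2$ and $l=k=1$ in characteristic $2$, the generator $(x_1+x_2)^2=x_1^2+x_2^2$ of $J_\phi$ is redundant, while $C_1=R(-2)^3$.

We also recall Hilbert's syzygy theorem in the form used below. Let $0\to F_n\to\dots\to F_0\to M\to0$ be an exact sequence of finitely generated graded modules over the polynomial ring $R$ in $n$ variables, with $F_0,\dots,F_{n-1}$ graded free. Then $F_n$ is graded free: it is projective because $R$ has global dimension $n$, and a finitely generated graded projective module is graded free. A graded free module $\bigoplus_jR(-a_j)$ has Hilbert series $\sum_jt^{a_j}/(1-t)^n$, which determines the $a_j$.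

\subsection{The plane}

Let $\dim V=2$. For a family $Z$ in $V$ and a line $H=\ker h_H$ put
\[
N_H(Z)=\{f\in S:\deg_{h_H}f<|Z\setminus H|\}.
\]
Let $X$ span $V$, let $r\ge2$ be the number of lines in $L(X)$, and let $\nu=|X\setminus0|$. By \eqref{eq:deg}, $N_H(X)$ is the inverse system of the principal ideal generated by $h_H^{|X\setminus H|}$, and $J_X^\perp=\bigcap_HN_H(X)$. Define $M(X)$ by the exact sequence
\[
0\to J_X^\perp\to S\to\bigoplus_{H}S/N_H(X)\to M(X)\to0,
\]
the sum running over the lines of $L(X)$. By Lemma~\ref{lem:dual} its dual is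
\[
0\to M(X)^\vee\to\bigoplus_HR(-|X\setminus H|)\to R\to R/J_X\to0,
\]
and $M(X)^\vee$ is free by the syzygy theorem. From \eqref{eq:mobius}, $\mu(H,V)=-1$ and $\mu(0,V)=r-1$. Since $\nu>|X\setminus H|\ge1$ for each line $H\in L(X)$, Theorem~\ref{thm:main} for $n=2$ follows from part (b) of the next proposition.

\begin{proposition}\label{prop:plane}
Let $\dim V=2$ and let $X$ span $V$. Then \textup{(a)} $J_X^\perp$ vanishes in degrees greater than $\nu-2$, and \textup{(b)} $\operatorname{Hilb}M(X)=(r-1)\,t^\nu/(1-t)^2$.
\end{proposition}

\begin{proof}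
We use induction on $\nu$. Let $v$ be a nonzero member of $X$, let $\ell=\mathbb{K}v$, let $Y=X-v$ be $X$ with this one member deleted, and put $a=|X\setminus\ell|$, so $1\le a\le\nu-1$. Choose $b\notin\ell$. Then $S/vS=\mathbb{K}[\bar b]$. Let $\bar P$ be the span of $1,\bar b,\dots,\bar b^{\,a-1}$. Multiplication by $v$ is not $R$-linear, but it is a map of graded vector spaces, and that suffices for Hilbert series. Consider the commutative diagram, with $H$ running over the lines of $L(X)$:
\[
\begin{array}{ccccccccc}
0&\to&S(-1)&\xrightarrow{\;v\;}&S&\to&\mathbb{K}[\bar b]&\to&0\\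
&&\downarrow&&\downarrow&&\downarrow&&\\
0&\to&\bigoplus_H\bigl(S/N_H(Y)\bigr)(-1)&\xrightarrow{\;v\;}&\bigoplus_HS/N_H(X)&\to&\mathbb{K}[\bar b]/\bar P&\to&0.
\end{array}
\]
The second row is exact. For $H\ne\ell$ write $S=\operatorname{Sym}(H)[v]$; then $S/N_H(X)=\bigoplus_{j\ge|X\setminus H|}\operatorname{Sym}(H)v^j$ and $S/N_H(Y)=\bigoplus_{j\ge|X\setminus H|-1}\operatorname{Sym}(H)v^j$, so $v$ is an isomorphism on this summand. For $H=\ell$ both quotients are $\bigoplus_{j\ge a}\mathbb{K}[v]b^j$, and $v$ is injective with cokernel $\bigoplus_{j\ge a}\mathbb{K}\bar b^{\,j}$.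

Let $W'$ and $M'$ be the kernel and cokernel of $S\to\bigoplus_HS/N_H(Y)$. The snake lemma gives
\[
0\to W'(-1)\to J_X^\perp\to\bar P\to M'(-1)\to M(X)\to0 .
\]
The map $J_X^\perp\to\bar P$ is onto. Indeed, for $j<a$ let $f$ be the product of $j$ members of $X$ outside $\ell$; its image is a nonzero multiple of $\bar b^{\,j}$. The unused members include $v$ and a vector outside $\ell$, so they span $V$. Each $h_H$ is then nonzero on some unused member, and $\deg_{h_H}f<|X\setminus H|$. Consequently $M(X)\cong M'(-1)$, and $J_X^\perp$ is an extension of $\bar P$, which lives in degrees $\le a-1\le\nu-2$, by $W'(-1)$. It remains to show that $W'$ lives in degrees $\le\nu-3$ and that $\operatorname{Hilb}M'=(r-1)t^{\nu-1}/(1-t)^2$.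

If $Y$ has a nonzero member in $\ell$, then $L(Y)=L(X)$, $W'=J_Y^\perp$ and $M'=M(Y)$, and induction applies.

Otherwise $a=\nu-1$, and $S/N_\ell(Y)$ has Hilbert series $t^{\nu-1}/(1-t)^2$. Suppose first that $Y$ spans $V$. Then $L(Y)$ has $r-1$ lines. By (a) for $Y$, the space $J_Y^\perp$ lives in degrees $\le\nu-3<a$, so $J_Y^\perp\subseteq N_\ell(Y)$ and $W'=J_Y^\perp$. The map $S/N_\ell(Y)\to M'$ has cokernel $M(Y)$, and it is injective: an element of its kernel is the class of some $f\in S$ lying in $N_H(Y)$ for all lines $H\in L(Y)$, so $f\in J_Y^\perp\subseteq N_\ell(Y)$. The Hilbert series of $M'$ is $\bigl(1+(r-2)\bigr)t^{\nu-1}/(1-t)^2$. Suppose finally that $Y$ does not span $V$; this includes the case $\nu=2$. Then $Y$ spans a line $H\ne\ell$, $r=2$ and $N_H(Y)=0$. The map $S\to S/N_\ell(Y)\oplus S$ is injective with cokernel $S/N_\ell(Y)$.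
\end{proof}

Three features of this proof persist in all dimensions. Multiplication by $v$ compares $X$ with $Y$ on the \emph{same} lattice $L(X)$ and accounts for one factor $t$. The quotient column, which belongs to the configuration $X$ modulo $\ell$, contributes nothing to the top term. And passing from $L(X)$ to $L(Y)$ changes the top term only through the line $\ell$. The obstacle for $n\ge3$ is that the terms of the dual resolution are iterated cokernels like $M(X)$, with no explicit description on which to test multiplication by $v$. We replace them by the cohomology of complexes whose terms are explicit submodules of $S$, one for each flat.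

\section{Submodules spanned by products of vectors}\label{sec:N}

In this section $X$ need not span $V$, since deleting a member may destroy that property. For a subfamily $U\subseteq X$ let $X-U$ be the complementary subfamily and $f_U=\prod_{u\in U}u\in S$, with $f_\emptyset=1$. For a subspace $A$, let $X/A$ be the image family in $V/A$, with the same index set; it has $|X\setminus A|$ nonzero members.

\subsection{The space $P(X)$}

The proof of Proposition~\ref{prop:plane} produced elements of $J_X^\perp$ as products whose unused members span $V$. Let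
\[
P(X)=\operatorname{span}\{f_U: U\subseteq X,\ \langle X-U\rangle=V\}\subseteq S .
\]
It is finite-dimensional, and it is $0$ if $X$ does not span $V$. We need a deletion--contraction sequence for $P$. A description by generators makes surjectivity easy but says little about kernels, so we compare $P(X)$ with a space defined by conditions. For $h\in V^*$ let $\rho_X(h)$ be the number of members $u$ of $X$ with $h(u)\ne0$, and put
\[
T(X)=\{f\in S:\deg_hf<\rho_X(h)\text{ for all }0\ne h\in V^*\},
\]
a subspace by \eqref{eq:deg}. The conditions run over all $h$, not only those defining flats, and for this reason they behave well under deletion. Let $\beta(X)$ be the number of subfamilies of $X$ that are bases of $V$.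

\begin{lemma}\label{lem:P}
\textup{(i)} $P(X)=T(X)$, and this space has dimension $\beta(X)$.

\textup{(ii)} Let $v$ be a nonzero member of $X$, $\ell=\mathbb{K}v$ and $Y=X-v$. Then
\[
0\to P(Y)\xrightarrow{\;v\;}P(X)\to P(X/\ell)\to0
\]
is exact, the second map being induced by $\operatorname{Sym}V\to\operatorname{Sym}(V/\ell)$.
\end{lemma}

\begin{proof}
First, $P(X)\subseteq T(X)$. If $f_U\neq0$, then $\deg_hf_U$ is the number of members of $U$ not killed by $h$. If moreover $X-U$ spans $V$ and $h\ne0$, some member of $X-U$ is not killed by $h$, so $\deg_hf_U<\rho_X(h)$.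

We prove (i) and (ii) by induction on $|X\setminus0|$. Suppose $|X\setminus 0|=0$. If $V=0$, then $P=T=\mathbb{K}$ and $\beta=1$, the empty family being a basis. If $V\ne0$, then $P=T=0$ and $\beta=0$. Now let $v,\ell,Y$ be as in (ii). Both $Y$ and $X/\ell$ have fewer nonzero members than $X$.

\emph{Lower bound for $P(X)$.} If $U\subseteq Y$ and $Y-U$ spans $V$, then $vf_U=f_{U\cup v}$ and $X-(U\cup v)=Y-U$. So $v$ maps $P(Y)$ injectively into $P(X)$. If $X-U$ spans $V$, its image spans $V/\ell$, so $P(X)$ maps into $P(X/\ell)$. This map is onto: a nonzero generator of $P(X/\ell)$ is the image of some $f_U$ with $v\notin U$ and $(X-U)/\ell$ spanning $V/\ell$, and then $X-U$ contains $v$ and spans $V$. The composite of the two maps is $0$. Hence $\dim P(X)\ge\dim P(Y)+\dim P(X/\ell)$.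

\emph{Upper bound for $T(X)$.} Let $f\in T(X)$ have image $\bar f\in\operatorname{Sym}(V/\ell)$. A nonzero functional on $V/\ell$ is a nonzero $h\in V^*$ with $h(v)=0$; its action commutes with $f\mapsto\bar f$, and $\rho_{X/\ell}(h)=\rho_X(h)$. By \eqref{eq:deg}, $\bar f\in T(X/\ell)$. If $\bar f=0$, then $f=vg$, and for every $h\neq0$ we have $\deg_hg=\deg_hf-\deg_hv<\rho_X(h)-\deg_hv=\rho_Y(h)$, so $g\in T(Y)$. Hence $\dim T(X)\le\dim T(Y)+\dim T(X/\ell)$.

Bases not containing $v$ are counted by $\beta(Y)$, and removing $v$ matches the bases containing $v$ with those counted by $\beta(X/\ell)$. So $\beta(X)=\beta(Y)+\beta(X/\ell)$, and by induction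
\[
\dim T(X)\le\beta(X)=\dim P(Y)+\dim P(X/\ell)\le\dim P(X)\le\dim T(X).
\]
Equality holds throughout. This gives (i), and it gives exactness in the middle of (ii) by a dimension count.
\end{proof}

\subsection{The modules $N_A(X)$}

In the plane we used three kinds of submodules: $J_X^\perp$ for the flat $0$, $N_H(X)$ for a line, and $S$ for $V$. They have a common form: no condition in the directions of the flat $A$, and the space $P$ of the quotient configuration in the remaining directions. For any subspace $A\subseteq V$, let $N_A(X)\subseteq S$ be the $\operatorname{Sym}(A)$-submodule generated by all $f_U$ with $\langle X-U\rangle+A=V$. We allow arbitrary $A$ because we shall need $N_A(Y)$ for flats $A$ of $X$ that are not flats of $Y$.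

The space $N_A(X)$ is graded. It is an $R$-submodule, because a derivation $h$ preserves $\operatorname{Sym}A$ and sends $f_U$ to $\sum_{u\in U}h(u)f_{U-u}$, and the spanning condition passes from $U$ to its subfamilies. Directly from the definition, $N_A(X)\subseteq N_{B}(X)$ for $A\subseteq B$, $N_0(X)=P(X)$, and $N_V(X)=S$.

\begin{lemma}\label{lem:inside}
If a member $v$ of $X$ lies in $B$ and $Y=X-v$, then $N_B(Y)=N_B(X)$.
\end{lemma}

\begin{proof}
If $U\subseteq Y$, then $X-U\supseteq Y-U$, which gives $\subseteq$. Let $U\subseteq X$ with $\langle X-U\rangle+B=V$. If $v\in U$, then $f_U=vf_{U-v}$ with $v\in B$ and $Y-(U-v)=X-U$. If $v\notin U$, then $\langle Y-U\rangle+B=\langle X-U\rangle+B=V$ because $v\in B$. In both cases $f_U\in N_B(Y)$.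
\end{proof}

Let $V=A\oplus W$. Identifying $W$ with $V/A$ gives $S=\operatorname{Sym}A\otimes\operatorname{Sym}(V/A)$. Dually $V^*=W^\perp\oplus A^\perp$ with $W^\perp\cong A^*$ and $A^\perp=(V/A)^*$, so $R=\operatorname{Sym}(A^*)\otimes\operatorname{Sym}((V/A)^*)$. A functional in $W^\perp$ is a derivation killing $W$ and one in $A^\perp$ is a derivation killing $A$, so each tensor factor of $R$ acts on the corresponding factor of $S$.

\begin{lemma}\label{lem:tensor}
With these identifications, $N_B(X)=\operatorname{Sym}A\otimes N_{B/A}(X/A)$ for every subspace $B\supseteq A$. In particular $N_A(X)=\operatorname{Sym}A\otimes P(X/A)$.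
\end{lemma}

\begin{proof}
Let $p:V\to W$ be the projection along $A$ and $g_U=\prod_{u\in U}p(u)$. Since $u-p(u)\in A$, expanding $f_U=\prod\bigl(p(u)+(u-p(u))\bigr)$ writes $f_U$ as a $\operatorname{Sym}A$-combination of the $g_{U'}$ with $U'\subseteq U$, and expanding $g_U=\prod\bigl(u-(u-p(u))\bigr)$ writes $g_U$ as a $\operatorname{Sym}A$-combination of the $f_{U'}$ with $U'\subseteq U$. The condition $\langle X-U\rangle+B=V$ passes to subfamilies of $U$. So $N_B(X)$ is the $\operatorname{Sym}B$-span of the $g_U$ with $\langle X-U\rangle+B=V$. As $A\subseteq B$, this condition is equivalent to $\langle(X-U)/A\rangle+B/A=V/A$. Finally $B=A\oplus(B\cap W)$, so $\operatorname{Sym}B=\operatorname{Sym}A\otimes\operatorname{Sym}(B\cap W)$, and $B\cap W$ corresponds to $B/A$.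
\end{proof}

For hyperplanes we recover the spaces used in the plane.

\begin{lemma}\label{lem:hyperplane}
If $H=\ker h$ is a hyperplane and $a=|X\setminus H|$, then $N_H(X)=\{f\in S:h^af=0\}$.
\end{lemma}

\begin{proof}
Choose $b$ with $V=H\oplus\mathbb{K}b$. The family $X/H$ has $a$ nonzero members, all multiples of $\bar b$. The nonzero generators of $P(X/H)$ are the products of $j$ nonzero members leaving at least one unused, so $P(X/H)$ is spanned by the $\bar b^{\,j}$ with $j<a$. By Lemma~\ref{lem:tensor}, $N_H(X)=\bigoplus_{j<a}\operatorname{Sym}(H)b^j$, and \eqref{eq:deg} applies.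
\end{proof}

\begin{lemma}\label{lem:ses}
Let $v$ be a nonzero member of $X$, $\ell=\mathbb{K}v$ and $Y=X-v$. For every subspace $A$, the maps $S\xrightarrow{v}S\to\operatorname{Sym}(V/\ell)$ restrict to an exact sequence
\[
0\to N_A(Y)\xrightarrow{\;v\;}N_A(X)\to N_{(A+\ell)/\ell}(X/\ell)\to0 .
\]
\end{lemma}

\begin{proof}
Suppose $v\notin A$. Choose the complement $W$ of $A$ with $v\in W$, and let $\bar v\ne0$ be the image of $v$ in $V/A$. Lemma~\ref{lem:tensor} gives $N_A(Y)=\operatorname{Sym}A\otimes P(X/A-\bar v)$ and $N_A(X)=\operatorname{Sym}A\otimes P(X/A)$. Applied to $X/\ell$ and the decomposition $V/\ell=(A+\ell)/\ell\oplus W/\ell$, where $(A+\ell)/\ell\cong A$, it gives $N_{(A+\ell)/\ell}(X/\ell)=\operatorname{Sym}A\otimes P\bigl((X/A)/\mathbb{K}\bar v\bigr)$. Both maps act on the second tensor factor, so the sequence is $\operatorname{Sym}A$ tensored with the sequence of Lemma~\ref{lem:P}(ii) for $X/A$ and $\bar v$.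

Suppose $v\in A$. By Lemmas~\ref{lem:inside} and~\ref{lem:tensor}, $N_A(Y)=N_A(X)=\operatorname{Sym}A\otimes P(X/A)$ and $N_{A/\ell}(X/\ell)=\operatorname{Sym}(A/\ell)\otimes P(X/A)$. Now both maps act on the first factor, and the sequence is $0\to\operatorname{Sym}A\xrightarrow{v}\operatorname{Sym}A\to\operatorname{Sym}(A/\ell)\to0$ tensored with $P(X/A)$.
\end{proof}

\section{Cochains on a finite poset}\label{sec:cochains}

Let $Q$ be a finite poset. A \emph{system} on $Q$ is a family of subspaces $N(q)$, $q\in Q$, of a fixed vector space $G$ with $N(q)\subseteq N(q')$ for $q\le q'$. A $p$-cochain $c$ assigns to each chain $q_0<\dots<q_p$ an element of $N(q_p)$. Let $C^p(Q;N)$ be the space of $p$-cochains, and put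
\[
(dc)(q_0,\dots,q_{p+1})=\sum_{i=0}^{p+1}(-1)^i\,c(q_0,\dots,\widehat{q_i},\dots,q_{p+1}).
\]
Every term lies in $N(q_{p+1})$, the last one because $N(q_p)\subseteq N(q_{p+1})$. We have $d^2=0$, since a chain with two entries deleted appears twice with opposite signs. For a subposet $Q'\subseteq Q$, restriction $C(Q;N)\to C(Q';N)$ is a surjective map of complexes. If $Q$ has a minimum $0$, let
\[
K(Q;N)=\ker\bigl(C(Q;N)\to C(Q\setminus0;N)\bigr).
\]
Its elements of degree $p$ are the cochains supported on chains $0<q_1<\dots<q_p$; in the differential the term $i=0$ vanishes. So $K^0=N(0)$. A linear map $G\to G'$ carrying each $N(q)$ into $N'(q)$ induces maps of the complexes $C$ and $K$, and a sequence of systems that is short exact at every $q$ gives short exact sequences of complexes. If the $N(q)$ are graded subspaces or $R$-submodules of $G$, all constructions respect this structure. A complex is \emph{acyclic} if its cohomology vanishes. By the long exact sequence, a complex with a finite filtration by subcomplexes with acyclic quotients is acyclic, and a surjection of complexes with acyclic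 kernel induces isomorphisms in cohomology.

\begin{lemma}\label{lem:cone}
Let $Q$ have a minimum $0$.

\textup{(i)} $H^0(C(Q;N))=N(0)$, consisting of the constant cochains with value in $N(0)$, and $H^p(C(Q;N))=0$ for $p>0$.

\textup{(ii)} If $Q\setminus0$ has a minimum $b$ and $N(0)=N(b)$, then $K(Q;N)$ is acyclic.
\end{lemma}

\begin{proof}
(i) A $0$-cochain is a cocycle if and only if $c(q)=c(q')$ for $q<q'$, that is, $c(q)=c(0)$ for all $q$. For $c$ of degree $p\ge1$ define $(sc)(q_0,\dots,q_{p-1})=c(0,q_0,\dots,q_{p-1})$ if $q_0\ne0$, and $0$ if $q_0=0$. Let $q=(q_0,\dots,q_p)$. If $q_0\ne0$, then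
\[
(sdc)(q)=(dc)(0,q_0,\dots,q_p)=c(q)-\sum_{i}(-1)^ic(0,q_0,\dots,\widehat{q_i},\dots,q_p)=c(q)-(dsc)(q).
\]
If $q_0=0$, then $(sdc)(q)=0$, and in $(dsc)(q)$ only the term deleting $q_0$ survives; it equals $c(0,q_1,\dots,q_p)=c(q)$. So $ds+sd$ is the identity in degrees $\ge1$.

(ii) By (i), restriction $C(Q;N)\to C(Q\setminus0;N)$ induces the inclusion $N(0)\to N(b)$ in degree $0$, and both sides have no other cohomology. The long exact sequence shows that the kernel is acyclic.
\end{proof}

To compare $L(X)$ with $L(Y)$ we remove elements one at a time. The next lemma measures the effect of one removal. Write $(0,a)=\{q\in Q:0<q<a\}$ and $Q_{\ge a}=\{q\in Q:q\ge a\}$.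

\begin{lemma}[Removal]\label{lem:removal}
Let $Q$ have a minimum $0$, let $a\in Q\setminus0$, and let $D=\ker\bigl(K(Q;N)\to K(Q\setminus a;N)\bigr)$.

\textup{(i)} If $(0,a)=\emptyset$, then $H^p(D)\cong H^{p-1}(K(Q_{\ge a};N))$ for all $p$.

\textup{(ii)} If $(0,a)$ has a maximum, then $D$ is acyclic.

\textup{(iii)} If $K(Q_{\ge a};N)$ is acyclic, then $D$ is acyclic.
\end{lemma}

\begin{proof}
The complex $D$ consists of the cochains supported on chains $0<\sigma<a<\tau$, where $\sigma=(\sigma_1<\dots<\sigma_s)$ and $\tau=(\tau_1<\dots<\tau_t)$ may be empty. Let $D^{s,t}\subseteq D^{s+t+1}$ be the part with given $s$ and $t$. For $c\in D$ the terms of $dc$ deleting $0$ or $a$ vanish. So $d=d'+d''$, where $d'$ collects the terms deleting some $\sigma_i$, with sign $(-1)^i$, and raises $s$ by $1$, while $d''$ collects the terms deleting some $\tau_j$, with sign $(-1)^{s+1+j}$, and raises $t$ by $1$.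

For fixed $\sigma$, the cochains in $\tau$ with the differential $d''$ form the complex $K(Q_{\ge a};N)$, shifted by $s+1$ and with differential multiplied by $(-1)^{s+1}$. In (i) only $\sigma=\emptyset$ occurs, which proves the claim. In (iii) filter $D$ by the subcomplexes $\bigoplus_{s'\ge s}D^{s',\bullet}$; the quotients are finite sums of such complexes, hence acyclic.

In (ii) filter by the subcomplexes $\bigoplus_{t'\ge t}D^{\bullet,t'}$. The quotients are finite sums, over $\tau$, of the complex of functions on chains $\sigma$ in $(0,a)$, the empty chain included, with values in the fixed space $N(\tau_t)$ (or $N(a)$ if $t=0$) and with differential $d'$. Let $m$ be the maximum of $(0,a)$. For a function $c$ on chains with $s\ge1$ elements put $(\eta c)(\sigma_1,\dots,\sigma_{s-1})=(-1)^sc(\sigma_1,\dots,\sigma_{s-1},m)$ if $m$ is not among the $\sigma_i$, and $0$ otherwise; put $\eta c=0$ for $s=0$. If $\sigma=(\sigma_1,\dots,\sigma_s)$ does not contain $m$, then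
\[
(\eta d'c)(\sigma)=(-1)^{s+1}(d'c)(\sigma,m)=c(\sigma)-\sum_{i=1}^s(-1)^{i}(-1)^sc(\sigma_1,\dots,\widehat{\sigma_i},\dots,\sigma_s,m),
\]
and the sum is $(d'\eta c)(\sigma)$. If $\sigma_s=m$, then $(\eta d'c)(\sigma)=0$ and $(d'\eta c)(\sigma)=(-1)^s(\eta c)(\sigma_1,\dots,\sigma_{s-1})=c(\sigma)$. So $\eta d'+d'\eta$ is the identity, and the quotients are acyclic.
\end{proof}

The following lemma is the general form of the fact that the quotient column in the proof of Proposition~\ref{prop:plane} contributed nothing. It is the only place where joins are used.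

\begin{lemma}\label{lem:join}
Let $L$ be a finite lattice with minimum $0$, let $x\in L\setminus0$, and let $N$ be a system on $L$ with $N(a)=N(a\vee x)$ for all $a\in L$. Then $K(L;N)$ is acyclic.
\end{lemma}

\begin{proof}
Remove from $L$ the elements $a\neq0$ with $a\not\ge x$ one at a time, larger ones before smaller ones. Let $Q$ be the poset just before $a$ is removed. The elements of $Q$ strictly above $a$ are those that are $\ge a$ and $\ge x$, so they form $L_{\ge a\vee x}$, with minimum $a\vee x$. Since $N(a)=N(a\vee x)$, Lemma~\ref{lem:cone}(ii) shows that $K(Q_{\ge a};N)$ is acyclic, and by Lemma~\ref{lem:removal}(iii) the removal does not change the cohomology of $K$. The final poset is $\{0\}\cup L_{\ge x}$, and $N(0)=N(x)$, so its complex $K$ is acyclic by Lemma~\ref{lem:cone}(ii).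
\end{proof}

\section{The vanishing theorem}\label{sec:vanishing}

For $X$ spanning $V$, the modules $N_A(X)$ form a system $N_\bullet(X)$ of graded $R$-submodules of $S$ on $L(X)$. Put $K(X)=K(L(X);N_\bullet(X))$.

\begin{example}\label{ex:K}
If $n=1$, then $K(X)$ is $P(X)\to S$, $f\mapsto -f$, so $H^1=S/P(X)$ has Hilbert series $t^{|X\setminus0|}/(1-t)$ by Lemma~\ref{lem:hyperplane} with $H=0$. If $n=2$, then $K(X)$ is
\[
P(X)\to S\oplus\bigoplus_HN_H(X)\to\bigoplus_HS,
\]
the terms belonging to the chains $0$; $0<V$ and $0<H$; $0<H<V$. The second map is $(dc)(0,H,V)=c(0,H)-c(0,V)$. Hence $H^0=0$, $H^1=\bigcap_HN_H(X)/P(X)$, and $H^2$ is the cokernel $M(X)$ of $S\to\bigoplus_HS/N_H(X)$ studied in Proposition~\ref{prop:plane}.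
\end{example}

Let $A\in L(X)$. The map $B\mapsto B/A$ is an isomorphism $L(X)_{\ge A}\cong L(X/A)$: a flat $B\supseteq A$ is spanned by members of $X$, so $B/A$ is spanned by their images, and the preimage of the span of $U/A$ is the flat $A+\langle U\rangle$. Lemma~\ref{lem:tensor}, with one complement $W$ for all $B\supseteq A$, gives an isomorphism of complexes of graded $R$-modules
\begin{equation}\label{eq:upper}
K\bigl(L(X)_{\ge A};N_\bullet(X)\bigr)\cong\operatorname{Sym}A\otimes K(X/A).
\end{equation}
Tensoring over $\mathbb{K}$ is exact, so the cohomology of the left side is $\operatorname{Sym}A\otimes H^\bullet(K(X/A))$.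

\begin{theorem}\label{thm:vanishing}
Let $X$ span $V$ and $\dim V=n$. Then $H^p(K(X))=0$ for $p\ne n$, and $M(X):=H^n(K(X))$ has Hilbert series $m(X)\,t^{|X\setminus0|}/(1-t)^n$ for some integer $m(X)\ge0$, with $m(X)=1$ if $n=0$.
\end{theorem}

\begin{proof}
We use induction on $\nu=|X\setminus0|$. If $n=0$, then $\nu=0$ and $K(X)=\mathbb{K}$ in degree $0$. Let $n\ge1$, let $v$ be a nonzero member of $X$, $\ell=\mathbb{K}v\in L(X)$ and $Y=X-v$.

\emph{Step 1: from $X$ to $Y$ on the same lattice.} For $A\in L(X)$ let $\bar N(A)=N_{(A+\ell)/\ell}(X/\ell)\subseteq\operatorname{Sym}(V/\ell)$. Lemma~\ref{lem:ses} gives a short exact sequence of systems of graded vector spaces on $L(X)$,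
\[
0\to N_\bullet(Y)(-1)\to N_\bullet(X)\to\bar N\to0 .
\]
Since $\bar N(A)=\bar N(A\vee\ell)$, Lemma~\ref{lem:join} shows that $K(L(X);\bar N)$ is acyclic. Therefore, with $K'=K(L(X);N_\bullet(Y))$,
\[
H^p(K(X))\cong H^p(K')(-1)
\]
as graded vector spaces. It remains to show that $K'$ has cohomology only in degree $n$, with Hilbert series a nonnegative integer multiple of $t^{\nu-1}/(1-t)^n$.

\emph{Step 2: the case $\ell\in L(Y)$.} Then $Y$ has a nonzero member in $\ell$, which can replace $v$ in any spanning family. So $L(X)=L(Y)$, $Y$ spans $V$, and $K'=K(Y)$. As $|Y\setminus0|=\nu-1$, induction applies, and $m(X)=m(Y)$.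

\emph{Step 3: the case $\ell\notin L(Y)$; the extra flats.} Now $v$ is the only nonzero member of $X$ in $\ell$, so $X/\ell$ has $\nu-1$ nonzero members. We have $L(Y)\subseteq L(X)$. Let $\mathcal A=L(X)\setminus L(Y)$, which contains $\ell$. For $A\in\mathcal A$ let $A^\circ\in L(Y)$ be the span of the members of $Y$ lying in $A$. The flat $A$ is spanned by the members of $X$ in it, and $A\neq A^\circ$ because $A\notin L(Y)$. So $v\in A$, $v\notin A^\circ$ and $A=A^\circ\oplus\ell$. In particular $\ell$ is the only element of $\mathcal A$ of dimension $1$, and $0\notin\mathcal A$. A flat $B\in L(Y)$ with $B\subseteq A$ is spanned by members of $Y$ in $A$, so $B\subseteq A^\circ$.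

\emph{Step 4: removing the extra flats.} Remove the elements of $\mathcal A$ from $L(X)$ in order of nondecreasing dimension, keeping the system $N_\bullet(Y)$.

The first is $\ell$, and $(0,\ell)=\emptyset$. For $B\supseteq\ell$ we have $N_B(Y)=N_B(X)$ by Lemma~\ref{lem:inside}. By Lemma~\ref{lem:removal}(i) and \eqref{eq:upper}, the kernel $D$ of $K'\to K'':=K(L(X)\setminus\ell;N_\bullet(Y))$ has $H^p(D)\cong\operatorname{Sym}\ell\otimes H^{p-1}(K(X/\ell))$. By induction applied to $X/\ell$, which spans the $(n-1)$-dimensional space $V/\ell$, this vanishes for $p\ne n$, and for $p=n$ it has Hilbert series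
\[
\frac1{1-t}\cdot\frac{m(X/\ell)\,t^{\nu-1}}{(1-t)^{n-1}}=\frac{m(X/\ell)\,t^{\nu-1}}{(1-t)^n}.
\]

Let $A\in\mathcal A$ with $\dim A\ge2$. When $A$ is removed, all elements of $\mathcal A$ strictly below it are gone. So the interval $(0,A)$ in the current poset consists of the nonzero $B\in L(Y)$ with $B\subseteq A$, that is, with $B\subseteq A^\circ$. It has the maximum $A^\circ$, which is nonzero because $\dim A^\circ=\dim A-1\ge1$. By Lemma~\ref{lem:removal}(ii) this removal does not change the cohomology; this is why the order of removal matters. Hence $H^p(K'')\cong H^p\bigl(K(L(Y);N_\bullet(Y))\bigr)$ for all $p$.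

\emph{Step 5: conclusion.} If $Y$ spans $V$, the last complex is $K(Y)$, and by induction its cohomology is concentrated in degree $n$ with series $m(Y)t^{\nu-1}/(1-t)^n$. If $Y$ does not span $V$, then for $B\in L(Y)$ and $U\subseteq Y$ we have $\langle Y-U\rangle+B\subseteq\langle Y\rangle\ne V$, so $N_B(Y)=0$ and the complex is $0$; put $m(Y)=0$. In both cases the long exact sequence of $0\to D\to K'\to K''\to0$ reduces to $0\to H^n(D)\to H^n(K')\to H^n(K'')\to0$, and $H^p(K')=0$ for $p\neq n$. The theorem follows, with $m(X)=m(Y)+m(X/\ell)$.
\end{proof}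

\section{The resolution}\label{sec:resolution}

The full complex $C(L(X);N_\bullet(X))$ has the single cohomology group $P(X)$, but it is far too large to be dual to a minimal resolution. Grouping chains by their smallest flat filters it with quotients of the form \eqref{eq:upper}, and each of these has cohomology in one degree. The next lemma turns such a filtration into a small complex with the same cohomology.

\begin{lemma}\label{lem:filtration}
Let $C$ be a complex of $R$-modules in degrees $\ge0$ with subcomplexes $C=\Phi_0\supseteq\Phi_1\supseteq\dots\supseteq\Phi_{n+1}=0$ such that $H^p(\Phi_i/\Phi_{i+1})=0$ for $p\ne i$. Put $E^i=H^i(\Phi_i/\Phi_{i+1})$, and let $\partial^i:E^i\to H^{i+1}(\Phi_{i+1})\to E^{i+1}$ be the connecting map followed by the natural map. Then $(E^\bullet,\partial)$ is a complex with $H^i(E^\bullet)\cong H^i(C)$, and the isomorphism $H^0(C)\cong\ker\partial^0$ is induced by $C\to C/\Phi_1$.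
\end{lemma}

\begin{proof}
We use the long exact sequence of $0\to\Phi_{i+1}\to\Phi_i\to\Phi_i/\Phi_{i+1}\to0$. Descending induction on $i$ gives $H^p(\Phi_i)=0$ for $p<i$. Hence
\[
0\to H^i(\Phi_i)\to E^i\to H^{i+1}(\Phi_{i+1})\to H^{i+1}(\Phi_i)\to0
\]
is exact, and $H^p(\Phi_{i+1})\cong H^p(\Phi_i)$ for $p\ge i+2$. The same sequence for $i+1$ shows that $H^{i+1}(\Phi_{i+1})\to E^{i+1}$ is injective, so $\ker\partial^i=H^i(\Phi_i)$ for every $i$. The image of $\partial^i$ lies in $H^{i+1}(\Phi_{i+1})=\ker\partial^{i+1}$, and the quotient is $H^{i+1}(\Phi_i)\cong H^{i+1}(\Phi_{i-1})\cong\dots\cong H^{i+1}(\Phi_0)$. In degree $0$, $\ker\partial^0=H^0(\Phi_0)$.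
\end{proof}

Let $X$ span $V$, and write $L=L(X)$, $N=N_\bullet(X)$. For $A\in L$ of codimension $i$ put
\[
M_A=H^i\bigl(K(L_{\ge A};N)\bigr)\cong\operatorname{Sym}A\otimes M(X/A).
\]
By Theorem~\ref{thm:vanishing} for $X/A$, this is the only cohomology of $K(L_{\ge A};N)$, and
\begin{equation}\label{eq:hilbMA}
\operatorname{Hilb}M_A=\frac{1}{(1-t)^{n-i}}\cdot\frac{m(X/A)\,t^{|X\setminus A|}}{(1-t)^{i}}=\frac{m(X/A)\,t^{|X\setminus A|}}{(1-t)^n}.
\end{equation}

\begin{proposition}\label{prop:dualres}
There is an exact sequence of graded $R$-modules
\begin{equation}\label{eq:E}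
0\to P(X)\to E^0\to E^1\to\dots\to E^n\to0,\qquad E^i=\bigoplus_{\operatorname{codim}A=i}M_A,
\end{equation}
in which $E^0=S$ and $P(X)\to S$ is the inclusion. The component $M_A\to M_B$ of the differential is zero unless $B\subset A$. For a flat $H$ of codimension $1$, $M_H=S/N_H(X)$ and the component $S\to M_H$ is the quotient map.
\end{proposition}

\begin{proof}
Let $\Phi_i\subseteq C(L;N)$ consist of the cochains supported on chains whose first element has codimension $\ge i$. It is the kernel of the restriction to the subposet of flats of codimension $<i$, hence a subcomplex, and $\Phi_0=C(L;N)$, $\Phi_{n+1}=0$. The quotient $\Phi_i/\Phi_{i+1}$ consists of cochains on chains whose first element $A$ has codimension exactly $i$. In its differential the term deleting $A$ vanishes, since the remaining chain starts at a flat of smaller codimension, and the other terms keep $A$. So $\Phi_i/\Phi_{i+1}=\bigoplus_{\operatorname{codim}A=i}K(L_{\ge A};N)$, with cohomology $E^i$ in degree $i$ only. By Lemma~\ref{lem:cone}(i), $C(L;N)$ has cohomology $N_0(X)=P(X)$ in degree $0$ only. Lemma~\ref{lem:filtration}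 gives \eqref{eq:E}. Here $E^0=M_V=N_V(X)=S$, and $P(X)\to E^0$ evaluates a constant cochain at $V$.

Let $c$ be a cocycle of degree $i$ in $K(L_{\ge A};N)$, with $\operatorname{codim}A=i$, and let $\tilde c\in\Phi_i$ be its extension by zero to all chains of $L$. The image of the class of $c$ in $M_B$, for $\operatorname{codim}B=i+1$, is represented by the restriction of $d\tilde c$ to the chains $B<q_1<\dots<q_{i+1}$. The terms not deleting $B$ evaluate $\tilde c$ on chains starting at $B\ne A$ and vanish. So
\[
(d\tilde c)(B,q_1,\dots,q_{i+1})=\tilde c(q_1,\dots,q_{i+1}),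
\]
which is zero unless $q_1=A$, and this requires $B\subset A$.

If $\operatorname{codim}H=1$, then $L_{\ge H}=\{H,V\}$, the complex $K(L_{\ge H};N)$ is $N_H(X)\to S$, $f\mapsto-f$, and $M_H=S/N_H(X)$. The displayed formula with $i=0$, $A=V$, $B=H$ sends $f\in S$ to the cochain with value $f$ on $H<V$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{The module being resolved.} We claim $P(X)=J_X^\perp$. For $n=0$ we have $J_X=0$ and $P(X)=S=\mathbb{K}$. For $n\ge1$, exactness of \eqref{eq:E} at $E^0$ gives $P(X)=\bigcap_HN_H(X)$, over the flats of codimension $1$. By Lemma~\ref{lem:hyperplane} this is the set of $f$ killed by all generators of $J_X$, which is $J_X^\perp$. All terms of \eqref{eq:E} are subquotients of finite sums of copies of $S$, so the graded dual applies. With $F_i=(E^i)^\vee=\bigoplus_{\operatorname{codim}A=i}M_A^\vee$, Lemma~\ref{lem:dual} gives the exact sequence of graded $R$-modules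
\begin{equation}\label{eq:F}
0\to F_n\to\dots\to F_1\to F_0=R\to R/J_X\to0,
\end{equation}
and the component $M_B^\vee\to M_A^\vee$ of the differential is zero unless $B\subset A$.

\emph{Multiplicities.} Taking Hilbert series in \eqref{eq:E} and using \eqref{eq:hilbMA},
\[
(1-t)^n\operatorname{Hilb}P(X)=\sum_{A\in L}(-1)^{\operatorname{codim}A}m(X/A)\,t^{|X\setminus A|}.
\]
Since $P(X)$ is finite-dimensional, the left side vanishes at $t=1$ when $n\ge1$. Apply this to $X/B$ in $V/B$ for a flat $B\ne V$. Its flats are the $A/B$ with $A\supseteq B$, of the same codimension as $A$, and $(X/B)/(A/B)=X/A$. We obtain $\sum_{A\supseteq B}(-1)^{\operatorname{codim}A}m(X/A)=0$. Together with $m(X/V)=1$, this is the recursion \eqref{eq:mobius} that defines $\mu(A,V)$. So $(-1)^{\operatorname{codim}A}m(X/A)=\mu(A,V)$, and $m(X/A)=|\mu(A,V)|$ because $m(X/A)\ge0$.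

\emph{Freeness.} We show by induction on $n$ that $M(X)^\vee$ is graded free of finite rank over $\operatorname{Sym}V^*$, and that so is $M_A^\vee$ for every flat $A$. For $n=0$, $M(X)=\mathbb{K}$. Let $n\ge1$ and let $A\ne0$ be a flat. The graded dual of a tensor product of two nonnegatively graded spaces with finite-dimensional pieces is the tensor product of the duals, compatibly with the action of $R=\operatorname{Sym}(A^*)\otimes\operatorname{Sym}((V/A)^*)$ factor by factor. By Lemma~\ref{lem:dual} for the space $A$,
\[
M_A^\vee\cong(\operatorname{Sym}A)^\vee\otimes M(X/A)^\vee\cong\operatorname{Sym}(A^*)\otimes M(X/A)^\vee .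
\]
By induction $M(X/A)^\vee$ is graded free of finite rank over $\operatorname{Sym}((V/A)^*)$, so $M_A^\vee$ is graded free of finite rank over $R$. Thus $F_0,\dots,F_{n-1}$ are graded free of finite rank. The only flat of codimension $n$ is $0$, so $F_n=M_0^\vee=M(X)^\vee$. It is finitely generated, being a submodule of $F_{n-1}$, and the syzygy theorem applied to \eqref{eq:F} shows that it is graded free. Now the Hilbert series \eqref{eq:hilbMA} forces $M_A^\vee\cong R(-|X\setminus A|)^{|\mu(A,V)|}$ for every flat $A$, which is the asserted form of $F_i$.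

\emph{Minimality.} A degree-preserving map $R(-b)\to R(-a)$ is multiplication by a form of degree $b-a$. Consider a nonzero component $M_B^\vee\to M_A^\vee$ of $F_{i+1}\to F_i$. Then $B\subsetneq A$. Every member of $X$ outside $A$ is outside $B$, and since $A$ is spanned by members of $X$, some member lies in $A$ but not in $B$. So $|X\setminus B|>|X\setminus A|$, and all entries of this component are zero or homogeneous of positive degree. Hence \eqref{eq:F} is minimal.
\end{proof}

With Section~\ref{sec:partition}, this also completes the proof of Theorem~\ref{thm:PS}.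

\begin{remark}
Return to $n=3$, $l=3$, $k=1$. The summand $R(-9)$ of $F_1$ belongs to the partition $\{0\},\{1,2,3\}$. The summands $R(-9)$ of $F_2$ with tuple $(1,1)$ belong to the partitions $\{a\},\{b\},\{0,c\}$ with $\{a,b,c\}=\{1,2,3\}$. None of these refines the first, so the components between them vanish and no cancellation takes place.
\end{remark}

\begin{remark}
Two facts fall out of the proof. For a flat $A$, Lemma~\ref{lem:tensor} and the identity $P=\bigcap_HN_H$ for $X/A$ give $N_A(X)=\bigcap_{H\supseteq A}N_H(X)$, so $N_A(X)$ is the inverse system of the ideal generated by those generators of $J_X$ whose hyperplane contains $A$. Also $\dim R/J_X=\dim P(X)=\beta(X)$ by Lemma~\ref{lem:P}. For the family of Section~\ref{sec:partition}, a set of $n$ edges spans $V$ exactly when it connects all $n+1$ vertices, so $\dim R/J_\phi$ is the number of spanning trees of $K_{n+1}^{l,k}$.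
\end{remark}

\begin{thebibliography}{9}

\bibitem{IPLF}
\emph{Ideals of powers of linear forms},
\texttt{https://www.ideals.illinois.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 2142/\allowbreak 72784/\allowbreak Jianyun\_Shan.pdf?\allowbreak sequence=1\&isAllowed=y}.

\bibitem{PS04}
Postnikov and Shapiro, reference [PS04] of \cite{IPLF}.

\end{thebibliography}
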